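# Random simple planar maps and the Brownian map

## A seven-edge map and its triangle

Draw a triangle with vertices $a=(0,0)$, $b=(1,0)$, $c=(\frac12,1)$. Add a second edge from $b$ to $c$, just inside the triangle, so that the two $bc$-edges bound a thin 2-gon; in this 2-gon place a vertex $d$ and join it to $b$. Finally draw, inside the triangle and near $a$, a loop $\ell$ at $a$, and inside the loop a vertex $e$ joined to $a$. This is a planar map $m$ with seven edges $ab,\ ca,\ bc,\ bc',\ bd,\ \ell,\ ae$, where $bc'$ is the inner one of the two parallel edges. It has five vertices and four faces. Root it at $ab$, oriented from $a$ to $b$, so that the unbounded face $f_0$ lies on the right of the root edge.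

Now simplify. Delete the loop $\ell$ together with everything on its side away from $f_0$. Then squeeze the 2-gon between $bc$ and $bc'$, with its contents, to one edge. What is left is the triangle $abc$. Two things are visible. The distances between $a,b,c$ are the same in $m$ and in the triangle: a walk that enters the loop or the 2-gon must leave it through $a$, respectively through $b$ or $c$, and $b,c$ are already adjacent. And each of the lost vertices $d,e$ is at distance $1$ from the triangle. As a metric space, $m$ is its triangle up to an error of $1$.

The answer depends on the root. Of the $14$ oriented edges of $m$, exactly six lead to the triangle: both orientations of $ab$ and of $ca$, the outer edge $bc$ with $f_0$ on its right, and $bc'$ with the inner face of the triangle on its right. If we root instead at $bd$ (either orientation), or at $bc$ or $bc'$ with the 2-gon on the right, then seen from the 2-gon everything else is enclosed between two parallel $bc$-edges; it collapses to one edge and we get the path $d\,b\,c$ with two edges. If we root at $ae$, everything except $ae$ lies beyond the loop and disappears: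 one edge remains. If we root at $\ell$, the procedure does not start. So $6+4+2+2=14$.

The triangle is a *simple* map: no loops, no multiple edges. Let us count small rooted simple maps. With one edge there is $1$. With two edges there is only the path; it has $4$ oriented edges and a symmetry of order $2$, so $2$ rootings. With three edges there are the path ($6/2=3$ rootings), the star ($6/3=2$ rootings) and the triangle (its six oriented edges are all equivalent on the sphere, so $1$ rooting): altogether $6$. A uniform rooted simple map with three edges therefore has diameter $3$, $2$, $1$ with probabilities $\frac12,\frac13,\frac16$.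

What does a uniform rooted simple map with $n$ edges look like, as a metric space, when $n$ is large? For uniform maps with loops and multiple edges allowed, the answer is a theorem that we shall quote. The example suggests how to compare the two models: a general map is close to a simple map hidden inside it.

## The Brownian map and the two theorems

A planar map is a connected planar graph, loops and multiple edges allowed, embedded in the sphere and considered up to deformation. The *size* of a map is its number of edges. A map is rooted by choosing an oriented edge; the *root face* $f_0$ is the face on its right. Equivalently one marks a corner, and in this form the map with a single vertex and no edge is also rooted. A rooted map has no nontrivial automorphism, so its edges can be numbered and oriented in a canonical way. A map stands for the metric space formed by its vertex set with the graph distance, and $\lambda X$ is the space $X$ with all distances multiplied by $\lambda$.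

The *Gromov–Hausdorff distance* of compact metric spaces $X,X'$ is $d_{GH}(X,X')=\frac12\inf\operatorname{dis}(\mathcal K)$, where $\mathcal K\subset X\times X'$ runs over the correspondences (sets projecting onto both factors) and $\operatorname{dis}(\mathcal K)=\sup|d(x,y)-d(x',y')|$ over $(x,x'),(y,y')\in\mathcal K$. For instance a point and a pair of points at distance $1$ are at distance $\frac12$. Isometry classes of compact metric spaces form a complete separable space for $d_{GH}$. We need three facts, each obtained from an evident correspondence. If $A\subset X$ has Hausdorff distance $r$ from $X$, then $d_{GH}(A,X)\le r$. The diameter is $2$-Lipschitz. And $d_{GH}(\lambda X,\lambda'X)\le\frac12|\lambda-\lambda'|\operatorname{diam}X$.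

The *Brownian map* $\mathbf S$ is a random compact metric space. It is normalized so that uniform rooted quadrangulations $Q_n$ with $n$ faces satisfy $(9/(8n))^{1/4}Q_n\to\mathbf S$ in law (Miermont, 2013; the same limit, with model-dependent constants, holds for triangulations and $2p$-angulations by Le Gall, 2007 and 2013, and for simple triangulations and simple quadrangulations by Addario-Berry and Albenque, 2013). We use only two facts about it:

* (BJM) Bettinelli–Jacob–Miermont, *The scaling limit of uniform random plane maps, via the Ambjørn–Budd bijection*, Electron. J. Probab. 19 (2014): if $M_n$ is a uniform rooted planar map with $n$ edges, loops and multiple edges allowed, then $(9/(8n))^{1/4}M_n\to\mathbf S$ in law for $d_{GH}$.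
* Le Gall–Paulin (2008): $\mathbf S$ is almost surely homeomorphic to the 2-sphere.

A *cut vertex* of a map $m$ is a vertex $x$ with $m-x$ disconnected. A loopless map with at least one edge and no cut vertex is *nonseparable*; the single link counts. A *block* of a loopless map is a maximal nonseparable submap; every edge lies in exactly one block. A triangle with a pendant edge has two blocks; the path with three edges has three.

The question, posed in connection with the source "On the distance-profile of random rooted plane graphs", is whether there is $c>0$ with $c\,n^{-1/4}G_n\to\mathbf S$, where $G_n$ is a uniform rooted simple planar map with $n$ edges. The answer is yes.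

**Theorem 1.** $(V(G_n),(2n)^{-1/4}d_{G_n})\to\mathbf S$ in distribution for the Gromov–Hausdorff topology.

**Theorem 2.**
(a) $c=2^{-1/4}$ is the only possible constant.
(b) If $L_n$, respectively $N_n$, is a uniform rooted loopless map, respectively loopless nonseparable map, with $n$ edges, then $(\frac3{4n})^{1/4}L_n\to\mathbf S$ and $(\frac3{8n})^{1/4}N_n\to\mathbf S$ in distribution (GH).
(c) For $R>0$ let $\mathcal U_{n,R}$ be the event that $G_n$ has exactly one block whose number of edges is within $\frac35Rn^{2/3}$ of $\frac{3n}5$. Then $\mathbb P(\mathcal U_{n,R})\to\gamma_R$, where $\gamma_R\uparrow1$ as $R\to\infty$. For every $\epsilon>0$, the probability that $\mathcal U_{n,R}$ holds and the vertex set of this block (which is isometrically embedded) has Hausdorff distance $\ge\epsilon n^{1/4}$ from $V(G_n)$ tends to $0$.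

**Test functions.** Let $\mathcal F$ be the set of bounded functions $F$ on isometry classes of compact metric spaces that are Lipschitz for $d_{GH}$ and vanish on all spaces of diameter $\ge D$ for some $D=D_F$. An example is $\chi_D=\max(0,\min(1,D-\operatorname{diam}))$. If $F\in\mathcal F$ has Lipschitz constant $\Lambda$ and $\lambda\le\lambda'$, then
$$|F(\lambda X)-F(\lambda'X)|\le\tfrac12\Lambda D\,(\lambda'/\lambda-1).\tag{1}$$
Indeed, if $\operatorname{diam}\lambda X\ge D$, both terms vanish; otherwise $d_{GH}(\lambda X,\lambda'X)\le\frac12(\lambda'-\lambda)\operatorname{diam}X\le\frac12(\lambda'-\lambda)D/\lambda$.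

If $\mathbb EF(X_n)\to\mathbb EF(X)$ for all $F\in\mathcal F$, then $X_n\to X$ in law. To see this, let $F_0$ be bounded Lipschitz. Then $F_0\chi_D\in\mathcal F$ and $|\mathbb EF_0(X_n)-\mathbb E(F_0\chi_D)(X_n)|\le\|F_0\|_\infty(1-\mathbb E\chi_D(X_n))$, and the same holds for $X$. Since $\mathbb E\chi_D(X_n)\to\mathbb E\chi_D(X)$, which is close to $1$ for large $D$, we get $\mathbb EF_0(X_n)\to\mathbb EF_0(X)$. So the whole task is to find the limit of the numbers
$$f(k)=\mathbb EF\big((2k)^{-1/4}G_k\big)\quad(F\in\mathcal F),\qquad f(k)=0\ \text{ for }k\le0 .$$

## Averages over a window of width $n^{2/3}$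

The first plan is this. Take $M_n$ and extract its simple core as in the example. Conditioned to have $k$ edges, this core is exactly $G_k$ (this will be easy). We shall find that the core, when large, has about $\frac49n$ edges, with fluctuations of order $n^{2/3}$, and that all other vertices are within $o(n^{1/4})$ of it. With $n=\frac94k$ we have $\frac9{8n}=\frac1{2k}$, which explains the constant in Theorem 1. To conclude, one would like to condition on the core size being $k$.

Here the plan stops. The event that the core has exactly $k$ edges has probability of order $n^{-2/3}$, and convergence in law does not pass to conditional laws on events of vanishing probability. What (BJM) gives is only that averages of $f$ over windows of width $n^{2/3}$, with a fixed weight $p$, converge: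
$$\int p(x)\,f\big(\lfloor\tfrac49n+xn^{2/3}\rfloor\big)dx\to\mathbb EF(\mathbf S).$$
For a bounded function in the place of $f$ this does not imply convergence, for two reasons.

First, $w(k)=(-1)^k$ has $\int h(x)\,w(\lfloor sn+xn^{2/3}\rfloor)dx\to0$ for every $h\in L^1$ and $s>0$: for $h=1_{[\alpha',\beta']}$ consecutive unit steps cancel and the integral is at most $2n^{-2/3}$ in modulus, and step functions are dense in $L^1$. So all averages converge and $w$ does not. Oscillations below the scale $k^{2/3}$ are invisible.

Second, oscillations exactly at the scale $k^{2/3}$ may be invisible to a particular weight. Let $p$ be the uniform density on $[0,1]$ and $w(k)=\cos(6\pi k^{1/3})$. Since $(n+xn^{2/3})^{1/3}=n^{1/3}+\frac x3+O(n^{-1/3})$ for fixed $x$, we have $w(\lfloor n+xn^{2/3}\rfloor)=\cos(6\pi n^{1/3}+2\pi x)+o(1)$, and its integral over $[0,1]$ tends to $0$, although $w(n)$ does not converge. The reason is that the Fourier transform of $p$ vanishes at $2\pi$.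

The proof removes these two obstructions. The weight $p$ turns out to be a stable density, whose Fourier transform has no zero, and Wiener's theorem then replaces $p$ by any weight we like, in particular by the uniform weight on $[0,\epsilon]$. To exclude fast oscillations we decompose a second time: $G_k$ itself has a 2-connected core, so that $f(k)$ is an average of some other bounded function over a window of width $k^{2/3}$. Such an average changes little when $k$ moves by $\epsilon k^{2/3}$. A function which varies slowly on this scale and whose averages over $[k,k+\epsilon k^{2/3}]$ converge must converge.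

## Core schemes

We use four decompositions of the same shape, so we axiomatize them. Let $\mathcal M,\mathcal S,\mathcal L$ be the classes of rooted maps, simple maps and loopless maps, with generating functions $M,S,L$ by size; they include the vertex map, so the constant terms are $1$. Put $S_+=S-1$, $L_+=L-1$. Let $\mathcal N,\mathcal B$ be the classes of nonseparable rooted maps that are loopless, respectively simple (at least one edge, the link included), with series $N,B$. Write $m^\varepsilon$ for the map $m$ rerooted at the oriented edge $\varepsilon$.

**Definition (core scheme).** A scheme consists of classes $(\mathcal A,\mathcal C,\mathcal H)$ of maps, cores and pieces, with the following properties.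

* (A1) Certain $m\in\mathcal A$ are *decomposed*: they correspond bijectively to a core $C\in\mathcal C$ with, say, $k\ge1$ edges, together with a $k$-tuple of pieces from the class $\mathcal H$, whose series is $H(z)$. The size of $m$ is the sum of the sizes of the pieces. So $c_k[z^n]H^k$ decomposed maps have size $n$ and core size $k$, where $c_k=|\mathcal C_k|$.
* (A2) $V(m)=V(C)\sqcup\bigsqcup_iW_i$. If $u_i\ne u_i'$ are the ends of the $i$-th core edge (the *poles* of piece $i$), every edge of $m$ with an end in $W_i$ has its other end in $W_i\cup\{u_i,u_i'\}$, and the map induced on $W_i\cup\{u_i,u_i'\}$ depends only on piece $i$, up to loops at the poles and edges joining the poles. Distinct core vertices are adjacent in $m$ iff they are adjacent in $C$.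
* (A3) $\mathcal A$ is closed under rerooting. If $m$ is decomposed with core size $k$, there is a set $\Phi(m)$ of exactly $2k$ oriented edges, containing the root, such that for $\varepsilon\in\Phi(m)$ the map $m^\varepsilon$ is decomposed with the same unrooted core and $\Phi(m^\varepsilon)=\Phi(m)$. For $\varepsilon\notin\Phi(m)$, the map $m^\varepsilon$ is not decomposed or has core size $\le1+\max_i|\text{piece}_i|$.

In the opening example the core is the triangle and $\Phi(m)$ consists of the six oriented edges found there.

**Consequences of (A2).** First, $d_C=d_m$ on $V(C)$. Edges of $C$ join vertices adjacent in $m$, so $d_m\le d_C$. Conversely take a path in $m$ between core vertices. An excursion into $W_i$ starts and ends in $\{u_i,u_i'\}$ and has length at least $2$; it can be replaced by at most one edge, since $u_i,u_i'$ are adjacent. All other steps join core vertices, and these are adjacent in $C$ when distinct. Second, a path from $x\in W_i$ to $V(C)$ first meets $V(C)$ at a pole of $i$. Hence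
$$r_i:=\max_{x\in W_i}d_m(x,\{u_i,u_i'\})\qquad(r_i=0\text{ if }W_i=\emptyset)$$
depends only on piece $i$, and the Hausdorff distance between $V(C)$ and $V(m)$ is $\max_ir_i$.

The four schemes are as follows.

| scheme | $\mathcal A\to\mathcal C$ | $H(z)$ | decomposed maps |
|---|---|---|---|
| I | $\mathcal M\to\mathcal S$ | $z'L(z')$, $\ z'=\dfrac z{(1-zM)^2}$ | root edge not a loop, $\ge1$ edge |
| II | $\mathcal S\to\mathcal B$ | $zS^2$ | all with $\ge1$ edge |
| III | $\mathcal L\to\mathcal S$ | $zL$ | all with $\ge1$ edge |
| IV | $\mathcal N\to\mathcal B$ | $z(1+N)$ | all |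

Theorem 1 needs I and II, with III as an ingredient of I; scheme IV serves Theorem 2(b).

## Blocks: scheme II

The aim is to see a simple map as its root block with arbitrary simple maps inserted in the corners. Let $m$ be simple, or just loopless, with at least one edge, and let $b$ be the block containing the root edge.

Each component of $m$ minus the edges of $b$ contains a vertex of $b$, because $m$ is connected. It contains only one: otherwise a path outside $b$ would join two distinct vertices of $b$, and a shortest such path could be added to $b$ without creating a cut vertex, contradicting maximality. If $b$ is not a link, its faces are bounded by simple cycles, so each face has at most one corner at a given vertex; if $b$ is a link, each vertex has one corner. So the part of $m$ attached at $x\in V(b)$ splits according to the corners of $b$ at $x$. The part in one corner is connected and contains $x$ (a path from one of its edges to $x$ cannot leave the face of $b$ before reaching $x$). It is a map, which we root at its corner at $x$ in which $b$ lies. Conversely, inserting arbitrary rooted simple (respectively loopless)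 maps in the $2k$ corners of a nonseparable map $b$ with $k$ edges gives a map whose root block is $b$.

Assign to each edge of $b$, at each of its ends, the corner that follows it counterclockwise. This is a bijection between half-edges and corners. Piece $i$ is the $i$-th edge with the two maps in its assigned corners, and $W_i$ is the set of their non-root vertices. This gives (A1) and (A2), together with
$$S_+=B(zS^2),\qquad L_+=N(zL^2)\ \text{ for loopless maps}.$$
For (A3) let $\Phi(m)$ be the set of the $2k$ orientations of the edges of $b$. Rerooting at one of them does not change the root block; any other edge has its block inside one inserted map.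

As a check by hand: $B=z+0z^2+z^3+\cdots$ (link, triangle) and $zS^2=z(1+z+2z^2+\cdots)^2=z+2z^2+5z^3+\cdots$, so $[z^3]S=5+1=6$, as counted above. The core size of $G_3$ is $1$ with probability $\frac56$ and $3$ with probability $\frac16$.

## Collapsing 2-gons: schemes III and IV

The aim is to remove multiple edges. We need a fact on curves.

**Lemma 3 (curves).** Let $\gamma,\gamma'$ be simple closed curves on the sphere that meet in at most one point and avoid the open face $f_0$. Let $D,D'$ be the closed discs they bound that do not contain $f_0$. Then $D\subset D'$, or $D'\subset D$, or the interiors are disjoint.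

**Proof.** The curve $\gamma'$ minus at most one point is connected and misses $\gamma$, so $\gamma'$ lies in $D$ or in the closure of $D^c$. In the first case the connected set $D^c\supset f_0$ misses $\gamma'$, so it lies in the component of the complement of $\gamma'$ containing $f_0$, i.e. $D^c\subset D'^c$. In the second case the connected set $\operatorname{int}D$ misses $\gamma'$, so it lies in $\operatorname{int}D'$ or in $D'^c$. $\square$

**Decomposition (scheme III).** Let $m$ be loopless with at least one edge. For each pair $u,u'$ joined by at least two edges, the $uu'$-edges cut the sphere into regions bounded by 2-cycles. One region contains $f_0$; let $D_{uu'}$ be its complement, a closed disc containing all $uu'$-edges and not $f_0$. For distinct pairs the boundary curves share at most one vertex, so by Lemma 3 the open discs are nested or disjoint. Distinct maximal discs have disjoint interiors. They have no common edge: such an edge would lie on both boundaries, but boundary edges of $D_{uu'}$ join $u$ and $u'$, and the two pairs are distinct.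

Collapse each maximal disc to a single edge joining its poles, and let $C$ be the resulting connected loopless map. Each core edge $i$ comes from a component $D_i$, either a single edge of $m$ in no maximal disc, or a maximal disc, which is a 2-gon with a loopless filling. If two edges of $m$ are parallel with ends $u,u'$, they lie in $D_{uu'}$, hence in one maximal disc. Two parallel edges of $C$ would come from different components, each containing an edge of $m$ with the same two ends, which is impossible; hence $C$ is simple. The root edge is incident to $f_0$, so it is not inside an open disc. If it lies in a maximal disc, it is on its boundary, and the collapsed edge becomes the root of $C$, with the same orientation.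

**Pieces.** Take a filled 2-gon and glue its two boundary edges together along the outside, so that they become one root edge, oriented like the core edge. This is a bijection between filled 2-gons with $j+1$ edges and rooted loopless maps with $j\ge1$ edges; the inverse opens the root edge. (The empty 2-gon, with two edges, corresponds to the link.) So the pieces have series $z+zL_+=zL$. Let $W_i$ be the set of vertices in the interior of $D_i$.

**Inverse construction.** Given a simple rooted $C$ and components, substitute the components for the edges; the root is the boundary edge of the root component facing the root face. If two parallel $uu'$-edges lay in different components $D_i,D_j$, then $u,u'$ would be common vertices of $D_i$ and $D_j$, so $\{u,u'\}$ would be the pole pair of both, contradicting simplicity of $C$. So all $uu'$-edges lie in one $D_i$. The exterior of $D_i$ is connected, misses these edges and contains $f_0$, so $D_{uu'}\subset D_i$, with equality if $u,u'$ are the poles of the 2-gon $D_i$. Thus the maximal discs are exactly the substituted 2-gons, and the two constructions are inverse to each other. This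 gives (A1) and
$$L_+=S_+(zL).$$
For (A2): an edge with an end in the interior of $D_i$ lies in $D_i$, and an edge of $m$ between distinct core vertices lies in some $D_i$, whose only core vertices are its poles.

**Rerooting.** Let $\Phi(m)$ consist, for each core edge $i$ and each of its two sides, of the boundary edge of $D_i$ on that side, oriented with that side (outside $D_i$) on its right. These are $2k$ distinct oriented edges, including the root.

Let $\varepsilon\in\Phi(m)$ belong to $D_i$, with right face $f'$. Then $f'$ lies outside $D_i$. It also lies outside every other 2-gon $D_j$: if $f'\subset D_j$, then $\varepsilon\subset D_j$, but distinct components have no common edge. So for each multiple pair $u,u'$, $f'$ is not in the maximal disc containing $D_{uu'}$; hence $f'$ lies in the same region $D_{uu'}^c$ as $f_0$. All discs are unchanged by rerooting at $\varepsilon$, and so are the core and $\Phi$.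

Let $\varepsilon\notin\Phi(m)$. Then $\varepsilon$ lies in some 2-gon $D_i$ with right face $f'\subset D_i$. Let $u,u'$ be its poles. The region cut out by the $uu'$-edges that contains $f'$ is inside $D_i$, so the new disc for the pair $u,u'$ contains all edges outside $D_i$. These edges belong to one component of the new decomposition, and every other component contains an edge of $D_i$. So the new core has at most $1+|D_i|$ edges. This is (A3).

**Scheme IV.** This is scheme III restricted to nonseparable maps. We must show that *$m$ has no cut vertex iff $C$ and all closed-up fillings $m_i$ have none.*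

Let $x$ be interior to filling $i$. In $m-x$ the core vertices stay connected, and so do the vertices of the other $W_j$ with them. Hence $m-x$ is disconnected iff some vertex of $W_i\setminus\{x\}$ is separated from the poles in $D_i-x$. In $m_i-x$ the poles are joined by the root edge, so this happens iff $m_i-x$ is disconnected.

Let $x\in V(C)$. Suppose $C-x$ and all $m_i-x$ with $x$ a pole of $i$ are connected. Then each vertex of each $W_i$ is connected in $m-x$ to a pole $\ne x$: to the other pole if $x$ is a pole of $i$, to some pole otherwise. So $m-x$ is connected. If $C-x$ is disconnected, so is $m-x$, since a path in $m-x$ between core vertices projects to $C-x$: an excursion into $W_i$ with $x$ a pole returns to the other pole, and any other excursion is replaced by at most one edge between poles $\neq x$. If $m_i-x$ is disconnected with $x$ a pole, its component not containing the other pole is contained in $W_i$ and is also separated in $m-x$.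

So (A1)–(A3) are inherited from scheme III, the pieces are single edges or 2-gons with closed-up map in $\mathcal N$, $H=z(1+N)$, and $N=B(z(1+N))$.

## Removing loops: scheme I

The aim is to strip a general map of its loops and then apply scheme III. Let the root edge $e$ of $m$ be a non-loop. The interior of a loop is its side not containing $f_0$. Two loops meet in at most a vertex, so by Lemma 3 interiors are nested or disjoint. Delete all maximal loops with their interiors. The edge $e$ is incident to $f_0$ and is not a loop, so it survives. What remains is a loopless rooted map $m^\circ$ with at least one edge; it is connected because the deleted parts are attached at single vertices.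

Conversely, $m$ is recovered from $m^\circ$ by putting in each of its $2j$ corners ($j=|m^\circ|$) a sequence of loops, each containing an arbitrary rooted map, rooted at the corner facing the loop. This gives a factor $(1-zM)^{-1}$ per corner. Assign to each edge of $m^\circ$, at each of its ends, the corner following it counterclockwise. Each edge of $m^\circ$ then has weight $z'=z/(1-zM)^2$. Apply scheme III to $m^\circ$: piece $i$ is $D_i$ together with the loops, and their contents, in the corners assigned to edges of $D_i$. So $H=z'L(z')$, and (A1) holds. $W_i$ consists of the interior vertices of $D_i$ and of the vertices, other than base vertices, of the loop contents in piece $i$. All corners at an interior vertex of $D_i$ are assigned to edges of $D_i$, and a corner at a core vertex assigned to an edge of $D_i$ sits at a pole of $i$. So (A2) holds.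

In the opening example the loop $\ell$ lies in the corner at $a$ that follows $ab$ counterclockwise. So the pieces of $ab$, $bc$, $ca$ have sizes $3$ (edges $ab,\ell,ae$), $3$ (edges $bc,bc',bd$) and $1$, with $W$-sets $\{e\},\{d\},\emptyset$, and $3+3+1=7$.

For (A3) put $\Phi(m):=\Phi(m^\circ)$. If $\varepsilon$ is an edge of $m^\circ$, its right face is outside all maximal loops, so it is on the same side as $f_0$ of every loop. Then loop interiors are unchanged by rerooting at $\varepsilon$, $(m^\varepsilon)^\circ=(m^\circ)^\varepsilon$, and the analysis of scheme III applies, with $|D_i|\le|\text{piece}_i|$. If $\varepsilon$ is a non-loop strictly inside a maximal loop, its right face is inside this loop, everything outside the loop is deleted for the new root, and the new core has at most as many edges as the piece containing the loop. If $\varepsilon$ is a loop, $m^\varepsilon$ is not decomposed.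

Rooted maps whose root is a loop are counted by $zM^2$ (the two sides of the loop). With $L(z')$ counting the vertex map and the maps with non-loop root, we get $M=L(z')+zM^2$.

## One parameter for five generating functions

The purpose of this section is to write all series in one parameter $v$, so that all constants can be read off at a single value $v=\frac13$. Put
$$z_M=\tfrac v{(1+3v)^2},\quad z_L=\tfrac v{(1+v)^4},\quad z_S=\tfrac{v(1-v)}{(1+v)^2},\quad z_N=v(1-v)^2,\quad z_B=v(1-v)^3(1+v)^2,$$
and $P(v)=(1-v)(1+v)^2$. We claim
$$M(z_M)=(1+3v)(1-v),\qquad L(z_L)=S(z_S)=1+N(z_N)=1+B(z_B)=P(v).\tag{2}$$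

For $M$ we use Tutte (1963): there are $\frac{2\cdot3^n(2n)!}{n!(n+2)!}$ rooted maps with $n$ edges. With $z=z_M(v)$, i.e. $v=z(1+3v)^2$, Lagrange inversion gives for $n\ge1$
$$[z^n](1+2v-3v^2)=\tfrac1n[v^{n-1}](2-6v)(1+3v)^{2n}=\tfrac{2\cdot3^{n-1}}n\Big[\tbinom{2n}{n-1}-\tbinom{2n}{n-2}\Big].$$
The bracket is $\frac{(2n)!}{(n-1)!(n+2)!}\big[(n+2)-(n-1)\big]$, so the result is $\frac{2\cdot3^n(2n)!}{n!(n+2)!}$, as claimed. Next, $zM=\frac{v(1-v)}{1+3v}$ and $1-zM=\frac{(1+v)^2}{1+3v}$. So $M-zM^2=M(1-zM)=P(v)$ and $z'=z_M/(1-zM)^2=z_L$. Since $M-zM^2=L(z')$, this says $L(z_L)=P$. From $L_+=S_+(zL)$ and $z_LP=z_S$ we get $S(z_S)=P$. From $S_+=B(zS^2)$ and $z_SP^2=z_B$ we get $1+B(z_B)=P$. From $L_+=N(zL^2)$ and $z_LP^2=z_N$ we get $1+N(z_N)=P$.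

Check: $z_S=v-3v^2+5v^3-\cdots$ inverts to $v=z+3z^2+13z^3+\cdots$, and $P=1+v-v^2-v^3$ gives $S=1+z+2z^2+6z^3+\cdots$.

In each scheme $\mathcal X\to\mathcal Y$ we have $H(z_X)=z_Y$: these are $z_LP=z_S$ (I and III), $z_SP^2=z_B$ (II), $z_NP=z_B$ (IV).

Let $\tau=\frac13$. Differentiation gives $\frac{d\log z_X}{dv}=(1-3v)\lambda_X(v)$ with
$$\lambda_M=\tfrac1{v(1+3v)},\quad\lambda_L=\tfrac1{v(1+v)},\quad\lambda_S=\tfrac1{v(1-v)(1+v)},\quad\lambda_N=\tfrac1{v(1-v)},\quad\lambda_B=\tfrac{1+2v}{v(1-v)(1+v)}.$$
For example, for $B$: $\frac1v-\frac3{1-v}+\frac2{1+v}=\frac{1-v-6v^2}{v(1-v^2)}=\frac{(1-3v)(1+2v)}{v(1-v^2)}$. The $v$-derivative of the series in (2) is $(1-3v)\mu_X$ with $\mu_M=2$ and $\mu_X=1+v$ otherwise. Put $\delta_X=(\mu_X/\lambda_X)'(\tau)$. The functions $\mu_X/\lambda_X$ are $2v+6v^2$, $v(1+v)^2$, $vP$, $v-v^3$, $vP/(1+2v)$ for $X=M,L,S,N,B$, and one finds: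

| $X$ | $M$ | $L$ | $S$ | $N$ | $B$ |
|---|---|---|---|---|---|
| $\lambda_X(\tau)$ | $3/2$ | $9/4$ | $27/8$ | $9/2$ | $45/8$ |
| $\delta_X$ | $6$ | $8/3$ | $32/27$ | $2/3$ | $32/75$ |

For a scheme $\mathcal X\to\mathcal Y$ put $\alpha=\lambda_Y(\tau)/\lambda_X(\tau)$:
$$\alpha_{\mathrm I}=\tfrac94,\qquad\alpha_{\mathrm{II}}=\tfrac53,\qquad\alpha_{\mathrm{III}}=\tfrac32,\qquad\alpha_{\mathrm{IV}}=\tfrac54 .$$

## The square-root singularity and its slit disc

We need the behavior of coefficients, through the transfer theorem of Flajolet–Odlyzko: if $Q$ is analytic in a slit disc $\{|z|<\rho(1+\epsilon)\}\setminus[\rho,\rho(1+\epsilon))$ and $Q=c_0+c_1(1-\frac z\rho)+\kappa(1-\frac z\rho)^{3/2}+O(|1-\frac z\rho|^2)$ as $z\to\rho$ there, then $[z^n]Q=\rho^{-n}n^{-5/2}(\kappa/\Gamma(-\frac32)+o(1))$. So we must continue $v(z)$, the inverse of $z_X(v)$, to a slit disc, and expand at $\rho_X:=z_X(\tau)$.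

Write $z_X=v/\varphi(v)$, where $\varphi=\varphi_X$ is $(1+3v)^2$, $(1+v)^4$, $\frac{(1+v)^2}{1-v}$, $(1-v)^{-2}$, $\frac1{(1-v)(1-v^2)^2}$ for $X=M,L,S,N,B$. These functions have nonnegative coefficients $\varphi_j$, with $\varphi(0)=1$ and $\varphi'(0)>0$, are analytic in $|v|<1$, and have no zero in $|v|<\tau$. From $v=z\varphi(v)$ the inverse series $v(z)=\sum v_nz^n$ has nonnegative coefficients, and $v_1,v_2>0$.

**Step 1: the closed disc.** This step bounds $v$ on $|z|\le\rho_X$. The function $z_X$ increases on $[0,\tau]$, with nonzero derivative on $[0,\tau)$. So it has a real-analytic inverse $[0,\rho_X)\to[0,\tau)$, which agrees with $v(z)$ near $0$. By Pringsheim's theorem a radius of convergence $r<\rho_X$ would make $r$ a singular point of $v(z)$, but the inverse is analytic there. So the radius is at least $\rho_X$. By monotone convergence $v(\rho_X)=\tau$, so the series converges absolutely on $|z|\le\rho_X$. There $|v(z)|<\tau$ for $z\ne\rho_X$: equality would force $|z|=\rho_X$ and, since $v_1,v_2>0$, $\arg z=\arg z^2$.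

**Step 2: points $z_1\ne\rho_X$ of the circle.** This step continues $v$ across the circle away from $\rho_X$. We have $z_X'=(\varphi-v\varphi')/\varphi^2$ and $\varphi-v\varphi'=1-\sum_{j\ge2}(j-1)\varphi_jv^j$. This vanishes at $\tau$, i.e. $\sum_{j\ge2}(j-1)\varphi_j\tau^j=1$. Hence it does not vanish for $|v|<\tau$, and $z_X'(v(z_1))\ne0$. The local inverse of $z_X$ at $v(z_1)$ agrees with $v(z)$ for $z$ near $z_1$ in the closed disc, by continuity, and continues $v$ to a disc around $z_1$.

**Step 3: near $\rho_X$.** This step finds the type of the singularity. Put $\mathsf Z:=-\log(z/\rho_X)$. As a function of $v$ near $\tau$,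
$$\mathsf Z=\int_v^\tau(1-3x)\lambda_X(x)\,dx=(\tau-v)^2\psi(v),$$
with $\psi$ analytic and $\psi(\tau)=\frac32\lambda_X(\tau)>0$, because $1-3x=3(\tau-x)$. So $\zeta=(\tau-v)\psi(v)^{1/2}$ is a local coordinate with $\zeta^2=\mathsf Z$, and $v$ is an analytic function of $\zeta$. For $|z|<\rho_X$ near $\rho_X$ we have $\operatorname{Re}\mathsf Z>0$, $\zeta$ depends continuously on $z$, and $\zeta>0$ for real $z$. So $\zeta=\mathsf Z^{1/2}$ with the principal branch. In a small disc around $\rho_X$, $\mathsf Z\in(-\infty,0]$ only for $z\in[\rho_X,\infty)$, so this formula continues $v$ to the disc slit along $[\rho_X,\infty)$.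

**Step 4: gluing.** This step checks that the continuations fit together. Cover the circle by the slit disc at $\rho_X$ and finitely many discs from Step 2, chosen so small that they avoid the half-line $[\rho_X,\infty)$. If two discs of the cover intersect, their intersection (slit removed) is convex, since at most one of them is slit and the other avoids the slit. It contains a point of the open segment joining their centers, hence a point of $|z|<\rho_X$, where both continuations equal $v$. So they agree on the whole intersection. Thus $v$ is analytic in a slit disc as in the transfer theorem. By continuity we may also assume $|v|<\frac23$ there.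

Consequently the counting series, which are polynomials in $v$ by (2), and $H(z)=z_Y(v(z))$ with $Y\in\{S,B\}$ are analytic in the slit disc.

**Step 5: the expansion.** Let $Q(v)$ be analytic near $v=\tau$ with $Q'=(1-3v)\mu$. Since $d\mathsf Z/dv=-(1-3v)\lambda_X$, we have $dQ/d\mathsf Z=-(\mu/\lambda_X)(v)$. Also $\tau-v=(\frac23)^{1/2}\lambda_X(\tau)^{-1/2}\mathsf Z^{1/2}+O(\mathsf Z)$. Expanding $\mu/\lambda_X$ at $\tau$ and integrating,
$$Q=Q(\tau)-\tfrac\mu{\lambda_X}(\tau)\,\mathsf Z+(\tfrac23)^{3/2}\lambda_X(\tau)^{-1/2}\big(\tfrac\mu{\lambda_X}\big)'(\tau)\,\mathsf Z^{3/2}+O(\mathsf Z^2).\tag{3}$$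
Since $\mathsf Z=(1-z/\rho_X)+O((1-z/\rho_X)^2)$, this has the form required by the transfer theorem.

## Counting constants, Boltzmann pieces and a local limit theorem

From here on fix a scheme $\mathcal X\to\mathcal Y$ and write $\rho=\rho_X$, $\sigma=\rho_Y=H(\rho)$.

**Counting.** By transfer, the numbers $a_n,c_k$ of objects in $\mathcal X_n,\mathcal Y_k$ satisfy $a_n\sim C_X\rho^{-n}n^{-5/2}$ and $c_k\sim C_Y\sigma^{-k}k^{-5/2}$ with $C_X=(\frac23)^{3/2}\lambda_X(\tau)^{-1/2}\delta_X/\Gamma(-\frac32)>0$. The table gives $\delta_X=\alpha^2\delta_Y$ in all four schemes: $6=\frac{81}{16}\cdot\frac{32}{27}$, $\ \frac{32}{27}=\frac{25}9\cdot\frac{32}{75}$, $\ \frac83=\frac94\cdot\frac{32}{27}$, $\ \frac23=\frac{25}{16}\cdot\frac{32}{75}$. Hence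
$$C_Y/C_X=\alpha^{-1/2}\,\delta_Y/\delta_X=\alpha^{-5/2}.\tag{4}$$

**Definition (Boltzmann piece).** A Boltzmann piece $\Pi$ is a random piece with $\mathbb P(\Pi=\pi)=\rho^{|\pi|}/\sigma$. Its size $\xi=|\Pi|$ has law $\mathbb P(\xi=j)=h_j\rho^j/\sigma$, where $H=\sum h_jz^j$.

For scheme II, $\rho_S=z_S(\frac13)=\frac18$ and $\sigma=z_B(\frac13)=\frac{128}{729}$; the piece is a bare edge with probability $\rho_S/\sigma=\frac{729}{1024}$.

**The characteristic function of $\xi$.** Apply (3) to $Q=\log(z_Y/\sigma)=\log(H/\sigma)$, for which $\mu=\lambda_Y$: as $z\to\rho$,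
$$\log(H/\sigma)=-\alpha\mathsf Z+\beta\mathsf Z^{3/2}+O(\mathsf Z^2),\qquad\beta=(\tfrac23)^{3/2}\lambda_X(\tau)^{-1/2}(\lambda_Y/\lambda_X)'(\tau),$$
and so $H/\sigma=1-\alpha\mathsf Z+\beta\mathsf Z^{3/2}+O(\mathsf Z^2)$. Here $\beta>0$, since the ratios $\lambda_Y/\lambda_X$ are $\frac{1+3v}{1-v^2}$, $1+2v$, $\frac1{1-v}$, $\frac{1+2v}{1+v}$ for I–IV, all with positive derivative. By transfer, $\mathbb P(\xi=j)=O(j^{-5/2})$. At $z=\rho e^{it}$ we have $\mathsf Z=-it$, so $\phi(t):=\mathbb Ee^{it\xi}$ satisfies
$$\log\phi(t)=i\alpha t+\beta(-it)^{3/2}+O(t^2)\qquad(t\to0).\tag{5}$$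
In particular $\alpha=\mathbb E\xi$. In all cases $h_1=1$ and $h_2>0$ ($h_2=3,2,1,1$ for I–IV), so $|\phi(t)|<1$ for $0<|t|\le\pi$. As $\operatorname{Re}(-it)^{3/2}=-|t|^{3/2}/\sqrt2$, there is $c>0$ with $|\phi(t)|\le e^{-c|t|^{3/2}}$ on $[-\pi,\pi]$: near $0$ by (5), elsewhere by compactness.

**Local limit theorem.** Let $\Sigma_k=\xi_1+\dots+\xi_k$ with independent copies of $\xi$, and $g(x)=\frac1{2\pi}\int e^{-itx+\beta(-it)^{3/2}}dt$. Then
$$\sup_n\big|k^{2/3}\,\mathbb P(\Sigma_k=n)-g\big((n-\alpha k)k^{-2/3}\big)\big|\to0\qquad(k\to\infty).\tag{6}$$
Indeed, by Fourier inversion and the substitution $t=sk^{-2/3}$,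
$$k^{2/3}\,\mathbb P(\Sigma_k=n)=\frac1{2\pi}\int_{|s|\le\pi k^{2/3}}e^{-is(n-\alpha k)k^{-2/3}}\Big[\phi(sk^{-2/3})e^{-i\alpha sk^{-2/3}}\Big]^kds .$$
By (5) the bracket to the power $k$ tends to $e^{\beta(-is)^{3/2}}$ pointwise, and it is dominated by $e^{-c|s|^{3/2}}$. So the integral of the absolute difference between the integrand here (set to $0$ for $|s|>\pi k^{2/3}$) and $e^{-is(n-\alpha k)k^{-2/3}+\beta(-is)^{3/2}}$ tends to $0$, uniformly in $n$.

**Properties of $g$.** The same pointwise limit and Lévy's theorem show that $e^{\beta(-it)^{3/2}}$ is a characteristic function and that $(\Sigma_k-\alpha k)k^{-2/3}$ converges in law. The limit has density $g\ge0$. It is bounded and Lipschitz, since $(1+|t|)e^{-\beta|t|^{3/2}/\sqrt2}$ is integrable, and its Fourier transform never vanishes. Moreover $g>0$ everywhere: the defining integral converges for complex $x$, so $g$ extends to an entire function and its zeros are isolated; and $g$ is the convolution of two copies of the density with $\beta/2$ in place of $\beta$, which is a rescaling of $g$. The integrand of this convolution is continuous, nonnegative, and zero only at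 isolated points. By (6),
$$\sup_n\mathbb P(\Sigma_k=n)\le Ck^{-2/3},\qquad\mathbb P(\Sigma_k=n)\ge c_Rk^{-2/3}\ \text{ if }|n-\alpha k|\le Rk^{2/3},\ k\ge k_R,\tag{7}$$
with $c_R>0$.

## The size of the core, and rerooting

Let $A_n$ be uniform in $\mathcal A_n$ and $K_n$ its core size ($0$ if not decomposed). Put
$$\mathcal G=\mathcal G_{n,R}=\{A_n\text{ decomposed},\ |n-\alpha K_n|\le Rn^{2/3}\}.$$
Given $K_n=k$, by (A1) the core is uniform on $\mathcal C_k$ and independent of the pieces. Every $k$-tuple of pieces of total size $n$ is equally likely, and $\prod\rho^{|\pi_i|}/\sigma=\rho^n\sigma^{-k}$ is the same for all of them. So the pieces are distributed as $k$ independent Boltzmann pieces conditioned on total size $n$.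

**Law of the core size.** By (A1), $[z^n]H^k=\sigma^k\rho^{-n}\mathbb P(\Sigma_k=n)$. If $|n-\alpha k|\le Rn^{2/3}$, then $k/n\to1/\alpha$ uniformly, so by (4), uniformly for such $k$,
$$\mathbb P(K_n=k)=\frac{c_k\sigma^k}{a_n\rho^n}\,\mathbb P(\Sigma_k=n)=(1+o(1))\,\mathbb P(\Sigma_k=n),\tag{8}$$
since the fraction tends to $\alpha^{-5/2}\cdot\alpha^{5/2}=1$. Put $x_k=(k-n/\alpha)n^{-2/3}$. Then $(n-\alpha k)k^{-2/3}=-\alpha x_k(n/k)^{2/3}=-\alpha^{5/3}x_k+o(1)$ and $k^{-2/3}=\alpha^{2/3}n^{-2/3}(1+o(1))$, uniformly for $|x_k|\le R/\alpha$. As $g$ is bounded and Lipschitz, (6) and (8) give, with the probability density $p(x)=\alpha^{5/3}g(-\alpha^{5/3}x)$,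
$$\alpha\,\mathbb P(K_n=k)=n^{-2/3}\big(p(x_k)+o(1)\big)\quad\text{uniformly for }|n-\alpha k|\le Rn^{2/3}.\tag{9}$$
Summing over the $O(n^{2/3})$ values of $k$, a Riemann sum of mesh $n^{-2/3}$, we get $\mathbb P(\mathcal G_{n,R})\to\gamma_R/\alpha$, where $\gamma_R:=\int_{|x|\le R/\alpha}p\uparrow1$ as $R\to\infty$, and $\gamma_R>0$.

The factor $1/\alpha$ is not a loss. A core with $k\approx n/\alpha$ edges is seen only from $2k$ of the $2n$ possible roots, a proportion $1/\alpha$. The next two lemmas make this precise: with probability close to $1$ the unrooted map has a single large core, and the root decides only whether we see it.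

**Lemma 4.** $\mathbb P(\mathcal G_{n,R},\ \max_i|\text{piece}_i|\ge\delta n)\to0$ for all $\delta,R>0$.

**Proof.** Given $K_n=k$, the probability is at most
$$\frac{k\,\mathbb P(\xi_1\ge\delta n,\Sigma_k=n)}{\mathbb P(\Sigma_k=n)}\le\frac{k\max_{j\ge\delta n}\mathbb P(\xi=j)}{\mathbb P(\Sigma_k=n)}=O(n\cdot n^{-5/2}\cdot n^{2/3})\to0 .$$
For the inequality, sum $\mathbb P(\xi_1=j)\mathbb P(\Sigma_{k-1}=n-j)$ over $j\ge\delta n$; the last bound uses (7). $\square$

**Lemma 5.** Let $\Psi$ be a functional on $\mathcal A_n$ that is invariant under rerooting, $|\Psi|\le1$. Then $|\alpha\,\mathbb E[\Psi(A_n)1_{\mathcal G_{n,R}}]-\mathbb E\Psi(A_n)|\le\eta_n(R)$, with $\eta_n(R)$ independent of $\Psi$ and $\limsup_n\eta_n(R)\le1-\gamma_R$. Moreover, if $\mathcal R$ is the set of oriented edges $\varepsilon$ with $A_n^\varepsilon\in\mathcal G_{n,R}$, then $\mathbb P(\mathcal R\ne\emptyset)\to\gamma_R$, and with probability $1-o(1)$ all elements of $\mathcal R$ belong to one class $\Phi(A_n^\varepsilon)$.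

**Proof.** Exchanging the root and a marked oriented edge is an involution on pairs (rooted map, oriented edge). So rerooting $A_n$ at a uniform oriented edge preserves its law. With $\Theta=|\mathcal R|/(2n)$ this gives $\mathbb E[\Psi1_{\mathcal G}]=\mathbb E[\Psi\Theta]$ and $\mathbb E\Theta=\mathbb P(\mathcal G)\to\gamma_R/\alpha$.

*Structure of $\mathcal R$.* For $\varepsilon\in\mathcal R$, (A3) gives $\varepsilon\in\Phi(A_n^\varepsilon)\subset\mathcal R$, because rerooting inside $\Phi(A_n^\varepsilon)$ preserves the core. Two such classes with a common element $\eta$ both equal $\Phi(A_n^\eta)$. So $\mathcal R$ is a disjoint union of classes, each of cardinality $2k$ with $|n-\alpha k|\le Rn^{2/3}$.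

*At most one class.* Let $\mathcal D$ be the event that there are at least two classes; it is invariant under rerooting. Then $\mathbb P(\mathcal D\cap\mathcal G)=\mathbb E[1_{\mathcal D}\Theta]\ge(\frac1\alpha-o(1))\mathbb P(\mathcal D)$. On $\mathcal D\cap\mathcal G$ there is $\varepsilon\in\mathcal R\setminus\Phi(A_n)$, and the last sentence of (A3) gives a piece of $A_n$ of size at least $(n-Rn^{2/3})/\alpha-1$. So $\mathbb P(\mathcal D\cap\mathcal G)\to0$ by Lemma 4, and $\mathbb P(\mathcal D)\to0$.

*Conclusion.* Off $\mathcal D$, $\Theta=0$ or $\Theta=\frac1\alpha+O(n^{-1/3})$. With $\mathbb E\Theta\to\gamma_R/\alpha$ and $\Theta\le1$, this proves the last two assertions. It also gives $\mathbb E(\Theta-\frac1\alpha)_+\to0$, so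
$$\mathbb E|\Theta-\tfrac1\alpha|=2\,\mathbb E(\Theta-\tfrac1\alpha)_+-\mathbb E\Theta+\tfrac1\alpha\to(1-\gamma_R)/\alpha .$$
Since $|\alpha\mathbb E[\Psi\Theta]-\mathbb E\Psi|\le\alpha\,\mathbb E|\Theta-\frac1\alpha|$, take $\eta_n(R)=\alpha\,\mathbb E|\Theta-\frac1\alpha|$. $\square$

## Bottlenecks and the radius of pieces

We need that the pieces do not stick out of the core by more than $o(n^{1/4})$. Instead of estimating distances in pieces, we let the topology of the limit do the work. Two pieces of radius $\epsilon n^{1/4}$ in one map would create a macroscopic region attached to the rest at two adjacent vertices; in the limit one point would separate the space, but no point separates the sphere.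

Let $q(x)=\mathbb P(r(\Pi)\ge x)$ for a Boltzmann piece $\Pi$, where $r(\Pi)$ is the radius $r_i$ of a piece equal to $\Pi$. Consider the condition
$$n\,q(\epsilon n^{1/4})\to0\quad\text{for every }\epsilon>0.\tag{Q}$$

**Lemma 6.** Assume that for some random integers $T_n\in[n,2n]$, independent of the maps, and some $\vartheta>0$, $n^{-1/4}A_{T_n}\to\vartheta\mathbf S$ in law (GH). Then (Q) holds.

**Proof.** Suppose $nq(\epsilon n^{1/4})\ge\delta>0$ for infinitely many $n$; consider only these $n$, large enough. Call a piece bad if $r\ge\epsilon n^{1/4}$.

**Step 1: two bad pieces occur.** Let $N\in[n,2n]$, $|N-\alpha k|\le N^{2/3}$ and $m=\lfloor k/2\rfloor\ge n/(5\alpha)$. Among $m$ unconditioned Boltzmann pieces there are at least two bad ones with probability at least $\mathbb P(\mathrm{Bin}(\lceil n/(5\alpha)\rceil,\delta/n)\ge2)\ge2c>0$, by the Poisson limit. Choose $R_0$ with $\mathbb P(|\Sigma_m-\alpha m|>R_0m^{2/3})\le c$ for all $m$. So with probability at least $c$ there are two bad pieces among the first $m$ and $j=\Sigma_m$ satisfies $|j-\alpha m|\le R_0m^{2/3}$. For such $j$, $|N-j-\alpha(k-m)|\le N^{2/3}+R_0m^{2/3}=O((k-m)^{2/3})$,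 so by (7) $\mathbb P(\Sigma_{k-m}=N-j)\ge c'n^{-2/3}$ with $c'>0$, while $\mathbb P(\Sigma_k=N)\le C'n^{-2/3}$. Conditionally on $\Sigma_k=N$ there are therefore at least two bad pieces with probability at least $cc'/C'$. As $\mathbb P(\mathcal G_{N,1})\to\gamma_1/\alpha>0$, the map $A_{T_n}$ has two bad pieces $i\ne i'$ with probability at least some $c''>0$.

**Step 2: two bad pieces make a bottleneck.** Put $u=u_i$, $u'=u_i'$ (adjacent), $\mathsf P=W_i$ and $\mathsf Q=V\setminus(W_i\cup\{u,u'\})$. By (A2) there is no edge between $\mathsf P$ and $\mathsf Q$. There is $x\in\mathsf P$ with $d(x,\{u,u'\})\ge\epsilon n^{1/4}$. There is $x'\in W_{i'}\subset\mathsf Q$ with $d(x',\{u_{i'},u_{i'}'\})\ge\epsilon n^{1/4}$, and then $d(x',\{u,u'\})\ge\epsilon n^{1/4}$, because a path from $x'$ to the core vertices $u,u'$ first meets the core at a pole of $i'$. Call the existence of such $u,u',\mathsf P,\mathsf Q,x,x'$ a bottleneck. It depends only on the isometry class of $V$, since adjacency means distance $1$.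

**Step 3: passing to the limit.** By Skorokhod's representation theorem we may assume $\mathsf X_n:=n^{-1/4}A_{T_n}\to\mathsf X$ almost surely, with $\mathsf X\stackrel{d}{=}\vartheta\mathbf S$. By the reverse Fatou lemma, with probability at least $c''$ infinitely many $\mathsf X_n$ have a bottleneck. Fix such an outcome with $\mathsf X$ homeomorphic to the sphere, and correspondences between $\mathsf X_n$ and $\mathsf X$ with distortion tending to $0$. In $\mathsf X_n$ the points $u_n,u'_n$ are at distance $n^{-1/4}\to0$. Along a subsequence, points of $\mathsf X$ corresponding to $u_n,u_n',x_n,x_n'$ converge to $\bar u,\bar u,\bar x,\bar x'$ with $d(\bar x,\bar u),d(\bar x',\bar u)\ge\epsilon$.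

**Step 4: the contradiction.** The space $\mathsf X\setminus\{\bar u\}$ is path connected. A path in it from $\bar x$ to $\bar x'$ stays at distance at least some $\eta>0$ from $\bar u$, so there are points $\bar x=y_0,\dots,y_l=\bar x'$ on it with $d(y_i,\bar u)\ge\eta$ and $d(y_i,y_{i+1})\le\eta/10$. Let $y_0^n=x_n$, $y_l^n=x_n'$, and let $y_i^n$ correspond to $y_i$ for $0<i<l$. For large $n$ in the subsequence, $d(y_i^n,\{u_n,u_n'\})>\eta/2$ and $d(y_i^n,y_{i+1}^n)<\eta/4$. A graph geodesic from $y_i^n$ to $y_{i+1}^n$ stays within $\eta/4$ of $y_i^n$, so it avoids $u_n,u_n'$ and does not cross between $\mathsf P_n$ and $\mathsf Q_n$. Hence $x_n$ and $x_n'$ are on the same side, a contradiction. $\square$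

**Lemma 7.** Under (Q), $\mathbb P(\mathcal G_{n,R},\ \max_ir_i\ge\epsilon n^{1/4})\to0$ for all $\epsilon,R>0$.

**Proof.** Given $K_n=k$ and with $m=\lfloor k/2\rfloor$, the probability that one of the first $m$ pieces has $r_i\ge\epsilon n^{1/4}$ is at most
$$m\,q(\epsilon n^{1/4})\,\frac{\sup_j\mathbb P(\Sigma_{k-m}=j)}{\mathbb P(\Sigma_k=n)}\le C_R\,n\,q(\epsilon n^{1/4})\to0$$
by (7). The same holds for the remaining $k-m$ pieces, with $\Sigma_m$ in place of $\Sigma_{k-m}$. $\square$

## Smoothing by the core size, and Wiener's theorem

For bounded $w:\mathbb Z\to\mathbb R$ and $s>0$ put $w_{s,n}(x)=w(\lfloor sn+xn^{2/3}\rfloor)$. The next statement makes precise that the law of $A_n$ is an average of the laws of its core.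

**Proposition 8.** Assume (Q). Let $F\in\mathcal F$, $\theta>0$, and $w(k)=\mathbb EF(\theta(\alpha k)^{-1/4}C_k)$ with $C_k$ uniform in $\mathcal C_k$ ($w(k)=0$ if $k\le0$ or $\mathcal C_k=\emptyset$). Then, as $n\to\infty$,
$$\mathbb EF(\theta n^{-1/4}A_n)=\int p(x)\,w_{1/\alpha,n}(x)\,dx+o(1).$$

**Proof.** The functional $F(\theta n^{-1/4}\,\cdot\,)$ is invariant under rerooting. By Lemma 5, up to an error with $\limsup_n\le\|F\|_\infty(1-\gamma_R)$, the left side is $\alpha\,\mathbb E[F(\theta n^{-1/4}A_n)1_{\mathcal G_{n,R}}]$. On $\mathcal G_{n,R}\cap\{\max r_i<\epsilon n^{1/4}\}$, replacing $A_n$ by its core changes $F$ by at most its Lipschitz constant times $\theta\epsilon$, since the core is isometrically embedded. As $\epsilon$ is arbitrary, Lemma 7 shows that the replacement costs $o(1)$. Given $K_n=k$ the core is uniform in $\mathcal C_k$, and $\alpha k/n\to1$ uniformly; so by (1) we may replace $n^{-1/4}$ by $(\alpha k)^{-1/4}$, and by (9) the expectation equals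
$$\sum_{|n-\alpha k|\le Rn^{2/3}}n^{-2/3}p(x_k)w(k)+o(1)=\int_{|x|\le R/\alpha}p\,w_{1/\alpha,n}\,dx+o(1).$$
Here we used that $w_{1/\alpha,n}(x)=w(k)$ for $x\in[x_k,x_k+n^{-2/3})$ and that $p$ is Lipschitz. Extending the integral to $\mathbb R$ costs at most $\|F\|_\infty(1-\gamma_R)$. Let $n\to\infty$, then $R\to\infty$. $\square$

Now we invert the averaging. Recall Wiener's theorem: if $p\in L^1(\mathbb R)$ has non-vanishing Fourier transform, the translates of $p$ span a dense subspace of $L^1$.

**Lemma 9.** Let $w$ be bounded, $s>0$, and $\int p\,w_{s,n}\to c$ as $n\to\infty$, with $p$ as in (9) for some scheme. Then $\int h\,w_{s',n}\to c\int h$ for all $s'>0$ and $h\in L^1(\mathbb R)$.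

**Proof.** From any sequence extract a subsequence $n_i$ along which $w_{s',n_i}\to\omega$ weak-* in $L^\infty$; this is possible because the functions are uniformly bounded and $L^1$ is separable. The point is that moving the index $n$ translates the window, so the hypothesis provides every translate of the kernel. Fix $y\in\mathbb R$ and let $l_i=\lfloor(s'n_i+yn_i^{2/3})/s\rfloor\to\infty$. Then
$$w_{s,l_i}(x)=w\big(\lfloor sl_i+xl_i^{2/3}\rfloor\big)=w_{s',n_i}(a_ix+d_i)$$
exactly, with $a_i=(l_i/n_i)^{2/3}\to a=(s'/s)^{2/3}$ and $d_i=(sl_i-s'n_i)n_i^{-2/3}\to y$. So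
$$\int p\,w_{s,l_i}=\int a_i^{-1}p\big(\tfrac{x-d_i}{a_i}\big)w_{s',n_i}(x)\,dx\to\int a^{-1}p\big(\tfrac{x-y}a\big)\omega(x)\,dx,$$
since the kernels converge in $L^1$ and the $w_{s',n_i}$ are bounded. The left side tends to $c$, hence $\int a^{-1}p(\frac{x-y}a)(\omega(x)-c)\,dx=0$ for all $y$. The Fourier transform of $g$, hence of $p$ and of $a^{-1}p(\cdot/a)$, never vanishes, so by Wiener's theorem $\omega-c$ is orthogonal to all of $L^1$, i.e. $\omega=c$ a.e. Thus every sequence has a subsequence along which $\int h\,w_{s',n_i}\to c\int h$. $\square$

## Averaged convergence plus slow variation: proof of Theorem 1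

Write $p_{\mathrm I},p_{\mathrm{II}},\dots$ for the densities of the schemes. Fix $F\in\mathcal F$, put $c_F=\mathbb EF(\mathbf S)$, and let $f(k)=\mathbb EF((2k)^{-1/4}G_k)$ as before. We must show $f(k)\to c_F$.

**Step 1: averaged convergence.** This step extracts from (BJM) all that it says on $f$. By (BJM) and Lemma 6 with $T_n=n$, scheme I satisfies (Q). Apply Proposition 8 with $\theta=(9/8)^{1/4}$. Then $\theta\alpha_{\mathrm I}^{-1/4}=(\frac98\cdot\frac49)^{1/4}=2^{-1/4}$, so $w=f$, and
$$\int p_{\mathrm I}(x)\,f_{1/\alpha_{\mathrm I},n}(x)\,dx=\mathbb EF\big((\tfrac9{8n})^{1/4}M_n\big)+o(1)\to c_F .$$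
By Lemma 9 with $s=1/\alpha_{\mathrm I}$, $s'=1$, $h=1_{[0,\epsilon]}$: for every $\epsilon>0$,
$$\frac1\epsilon\int_0^\epsilon f(\lfloor k+xk^{2/3}\rfloor)\,dx\to c_F\quad(k\to\infty).\tag{10}$$

**Step 2: small pieces in simple maps.** To use scheme II we need (Q) for it, and we do not yet know the convergence of $G_k$. A random size will do, which is why Lemma 6 allows it. Let $T_k=\lfloor k+Uk^{2/3}\rfloor\in[k,2k]$ with $U$ uniform on $[0,1]$ and independent. The integral in (10) with $\epsilon=1$ is $\mathbb EF((2T_k)^{-1/4}G_{T_k})$. As $T_k/k\to1$ uniformly, (1) gives $\mathbb EF((2k)^{-1/4}G_{T_k})\to\mathbb EF(\mathbf S)$. This holds for all $F\in\mathcal F$, so $k^{-1/4}G_{T_k}\to2^{1/4}\mathbf S$ in law. By Lemma 6, scheme II satisfies (Q).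

**Step 3: slow variation.** This step excludes oscillations of $f$ below the scale $k^{2/3}$. Apply Proposition 8 to scheme II with $\theta=2^{-1/4}$ and $\alpha=\alpha_{\mathrm{II}}$. Let $B_b$ be uniform in $\mathcal B_b$ and $w(b)=\mathbb EF((2\alpha b)^{-1/4}B_b)$ the corresponding function. Then
$$f(k)=\int p_{\mathrm{II}}(x)\,w_{1/\alpha,k}(x)\,dx+o(1).\tag{11}$$
If $k\le k'\le k+\epsilon k^{2/3}$, then $w_{1/\alpha,k'}(x)=w_{1/\alpha,k}(ax+d)$ with $a=(k'/k)^{2/3}$ and $d=(k'-k)/(\alpha k^{2/3})\in[0,\epsilon/\alpha]$. So
$$f(k')=\int a^{-1}p_{\mathrm{II}}\big(\tfrac{x-d}a\big)w_{1/\alpha,k}(x)\,dx+o(1).$$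
Here $a\to1$ uniformly as $k\to\infty$, so $\|a^{-1}p_{\mathrm{II}}(\frac{\cdot-d}a)-p_{\mathrm{II}}(\cdot-d)\|_{L^1}=\|a^{-1}p_{\mathrm{II}}(\frac\cdot a)-p_{\mathrm{II}}\|_{L^1}\to0$ uniformly. Since $\|w\|_\infty\le\|F\|_\infty$,
$$\limsup_{k\to\infty}\ \sup_{k\le k'\le k+\epsilon k^{2/3}}|f(k')-f(k)|\le\|F\|_\infty\sup_{0\le d\le\epsilon/\alpha}\|p_{\mathrm{II}}(\cdot-d)-p_{\mathrm{II}}\|_{L^1}=:\omega(\epsilon),$$
and $\omega(\epsilon)\to0$ as $\epsilon\to0$ by continuity of translations in $L^1$.

**Step 4: conclusion.** In (10) every value $f(\lfloor k+xk^{2/3}\rfloor)$ with $0\le x\le\epsilon$ differs from $f(k)$ by at most $\omega(\epsilon)+o(1)$. Hence $\limsup_k|f(k)-c_F|\le\omega(\epsilon)$ for every $\epsilon>0$, so $f(k)\to c_F$. As $F\in\mathcal F$ is arbitrary, $(2k)^{-1/4}G_k\to\mathbf S$ in law. $\blacksquare$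

## The constant, loopless and nonseparable maps, and the giant block: proof of Theorem 2

**Part (a).** If also $cn^{-1/4}G_n\to\mathbf S$, then Theorem 1 gives $\mathbf S\stackrel{d}{=}2^{1/4}c\,\mathbf S$. Since $\operatorname{diam}\mathbf S\in(0,\infty)$ a.s., this forces $2^{1/4}c=1$.

**Part (b), condition (Q) for schemes III and IV.** Write $q_{\mathrm I},q_{\mathrm{III}},q_{\mathrm{IV}}$ for the tail functions. We compare pieces of different schemes by coupling.

*$q_{\mathrm{III}}\le q_{\mathrm I}$.* In a Boltzmann piece of scheme I, sum over the loops and their contents in the $2j$ assigned corners of a given loopless component with $j$ edges. This component has probability $\rho_M^j(1-\rho_MM(\rho_M))^{-2j}/\sigma=\rho_L^j/\sigma$ with $\sigma=z_S(\tau)$, because $z_L=z_M/(1-zM)^2$. So the component is a Boltzmann piece of scheme III. Its vertices have the same distances to the poles in the full piece, because loops with their contents are attached at single vertices. Hence the radius of the full piece is at least that of the component.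

*$q_{\mathrm{IV}}\le q_{\mathrm{III}}$.* Let $\sigma_S=z_S(\tau)=\rho_LP(\tau)$. A Boltzmann piece of scheme III is a single edge with probability $\rho_L/\sigma_S=1/P(\tau)$, or has closed-up map $l\in\mathcal L$, $|l|\ge1$, with probability $\rho_L^{|l|+1}/\sigma_S=\rho_L^{|l|}/P(\tau)$. Let $\nu\in\mathcal N$ be the root block of $l$. By $L_+=N(zL^2)$ and $z_LP^2=z_N$, the total probability for given $\nu$ is $(\rho_LL(\rho_L)^2)^{|\nu|}/P(\tau)=\rho_N^{|\nu|}/P(\tau)$. Since $z_B(\tau)=\rho_NP(\tau)$, these are the probabilities of a Boltzmann piece of scheme IV: the single edge has $\rho_N/z_B(\tau)=1/P(\tau)$, and the piece with closed-up map $\nu$ has $\rho_N^{|\nu|+1}/z_B(\tau)=\rho_N^{|\nu|}/P(\tau)$. The block contains the root edge, hence the poles; distances to the poles are the same in the block as in $l$, and opening the root edge changes no distance. So the radius of the scheme III piece is at least that of the scheme IV piece.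

Since scheme I satisfies (Q), so do III and IV.

**Part (b), loopless maps.** Proposition 8 for scheme III with $\theta=(\alpha_{\mathrm{III}}/2)^{1/4}=(3/4)^{1/4}$ has $\theta\alpha_{\mathrm{III}}^{-1/4}=2^{-1/4}$, so $w=f$ and
$$\mathbb EF\big((\tfrac3{4n})^{1/4}L_n\big)=\int p_{\mathrm{III}}\,f_{1/\alpha_{\mathrm{III}},n}+o(1)\to c_F$$
by Theorem 1 and dominated convergence.

**Part (b), nonseparable maps.** Let $w(b)=\mathbb EF((2\alpha_{\mathrm{II}}b)^{-1/4}B_b)$ be as in (11). We do not know that $w(b)$ converges, but its averages are enough. Since $f(k)\to c_F$, (11) and Lemma 9 give $\int h\,w_{s',n}\to c_F\int h$ for all $s'>0$, $h\in L^1$. Take $\theta$ with $\theta\alpha_{\mathrm{IV}}^{-1/4}=(2\alpha_{\mathrm{II}})^{-1/4}$, i.e. $\theta=\big(\frac{5/4}{10/3}\big)^{1/4}=(\frac38)^{1/4}$. Proposition 8 for scheme IV then involves the same $w$ and gives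
$$\mathbb EF\big((\tfrac3{8n})^{1/4}N_n\big)=\int p_{\mathrm{IV}}\,w_{1/\alpha_{\mathrm{IV}},n}+o(1)\to c_F .$$

**Part (c).** Use scheme II. The classes in Lemma 5 correspond to the blocks of $G_n$ with $k$ edges, $|n-\frac53k|\le Rn^{2/3}$, i.e. $|k-\frac35n|\le\frac35Rn^{2/3}$: a class is the set of orientations of the edges of such a block. By Lemma 5, with probability tending to $\gamma_R$ there is at least one such block, and with probability $1-o(1)$ there is at most one. So $\mathbb P(\mathcal U_{n,R})\to\gamma_R$.

Let $\mathcal E$ be the event that $\mathcal U_{n,R}$ holds and the vertex set of the block has Hausdorff distance $\ge\epsilon n^{1/4}$ from $V(G_n)$; it is invariant under rerooting. Given $\mathcal E$, the root of a uniform rerooting is in that block with probability $\frac35-o(1)$. When this happens, the block is the core, $\mathcal G_{n,R}$ holds, and the Hausdorff distance is $\max_ir_i$. Since rerooting preserves the law,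
$$(\tfrac35-o(1))\,\mathbb P(\mathcal E)\le\mathbb P(\mathcal G_{n,R},\ \max_ir_i\ge\epsilon n^{1/4})\to0$$
by Lemma 7, since scheme II satisfies (Q). Blocks are isometrically embedded by the first consequence of (A2). $\blacksquare$
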